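\title{The 2-Sylow subgroup of the critical group of the hypercube}

\begin{abstract}
We determine, for every $n\ge1$, the multiplicity of each cyclic factor $\mathbf Z/2^e$ in the critical group of the $n$-dimensional hypercube $Q_n$, and more generally the $2$-adic Smith form of $xI-A(Q_n)$ for every integer $x$, where $A(Q_n)$ is the adjacency matrix. The answer is a sum of blocks indexed by the integers $m\le n$ with $m\equiv n\pmod 2$. The multiplicities of the blocks satisfy a binomial recursion, and the exponents in a block are read off from the binary digits of $m+1$. The proof writes the Laplacian as $E+2D$ on a tensor power of the standard $\mathfrak{sl}_2$-module over $\mathbf Z_2$, halves odd tensor powers by means of divided powers, reduces the problem to small triangular matrices of ratios of factorials, and computes their Smith forms by matching bounds on minors.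
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $G$ be a finite connected graph without loops. Its Laplacian $L(G)$ is the integer matrix, with rows and columns indexed by the vertices, whose diagonal entry at $u$ is $\deg(u)$ and whose entry at $(u,w)$, $u\ne w$, is minus the number of edges between $u$ and $w$. As a map of free $\mathbf Z$-modules, $L(G)$ has kernel spanned by the all-ones vector, and
\[
\operatorname{coker}L(G)\cong\mathbf Z\oplus K(G)
\]
with $K(G)$ a finite abelian group, the \emph{critical group} of $G$. By the Matrix-Tree theorem $|K(G)|$ is the number of spanning trees of $G$; the group $K(G)$ refines this number.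

The hypercube $Q_n$ has vertex set $\{0,1\}^n$, two vertices being adjacent when they differ in exactly one coordinate. Identify the vertices with the monomials in $\mathbf Z[x_1,\dots,x_n]/(x_i^2-1)$. Then $L(Q_n)$ is multiplication by $\sum_i(1-x_i)$. At an odd prime $p$ the idempotents $(1\pm x_i)/2$ have coefficients in $\mathbf Z_p$, and their products form a basis of eigenvectors over $\mathbf Z_p$, with eigenvalue $2j$ of multiplicity $\binom nj$. So the $p$-Sylow subgroup of $K(Q_n)$ is $\bigoplus_{j=1}^n(\mathbf Z_p/j\mathbf Z_p)^{\binom nj}$. The $p$-Sylow subgroups for $p>2$ were determined by H.~Bai (2003).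

At $p=2$ the eigenvalues suggest the group $\bigoplus_{j=1}^n(\mathbf Z_2/2j\mathbf Z_2)^{\binom nj}$, and this guess is wrong. For the $4$-cycle $Q_2$ it gives $(\mathbf Z/2)^2\oplus\mathbf Z/4$, while $K(Q_2)=\mathbf Z/4$. In general its order is too large by the factor $2^n$, because the number of spanning trees is the product of the nonzero eigenvalues divided by the number of vertices. The eigenvalues determine the order of the $2$-Sylow subgroup, but not how the powers of $2$ are distributed among its cyclic factors. The problem posed in \cite{cubes} is to determine this distribution: \emph{give, for all $n\ge1$ and $e\ge1$, an explicit description of the multiplicity of $\mathbf Z/2^e$ in the $2$-Sylow subgroup of $K(Q_n)$.}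

\subsection{The results}

Throughout, $\nu$ is the $2$-adic valuation, with $\nu(0)=\infty$; $[\,\cdot\,]$ around a statement is the Iverson bracket; and $[t]=\{1,\dots,t\}$ for an integer $t\ge0$. A square matrix $T$ over $\mathbf Z_2$ can be brought by invertible row and column operations over $\mathbf Z_2$ to its \emph{Smith form} $\operatorname{diag}(2^{e_1},2^{e_2},\dots)$ with $e_i\in\{0,1,\dots,\infty\}$ and $2^\infty=0$. The multiset $\operatorname{Sm}(T)$ of \emph{exponents} $e_i$ is determined by $T$, and $\operatorname{coker}T\cong\bigoplus_i\mathbf Z_2/2^{e_i}\mathbf Z_2$.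

\medskip\noindent\emph{Multiplicities.} Put $a(0,0)=1$ and $a(n,0)=a(0,m)=0$ for $n,m\ge1$. For $n,m\ge1$ put $a(n,m)=0$ if $n\not\equiv m\pmod2$, and otherwise
\begin{equation}\label{eq:a}
a(n,m)=\sum_{j=0}^N\binom Nj2^{N-j}\,a\bigl(j,\lfloor\tfrac{m-1}2\rfloor\bigr),\qquad N=\lfloor\tfrac{n-1}2\rfloor .
\end{equation}
Then $a(n,m)=0$ for $m>n$: if $a(n,m)\neq0$ with $n\geq 1$, induction gives $\lfloor\frac{m-1}2\rfloor\le N$, and $m\equiv n\pmod 2$ turns this into $m\le n$.

\medskip\noindent\emph{Binary data.} For $m\ge1$ write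
\[
m+1=2^k+2^{i_1}+\dots+2^{i_s},\qquad 0\le i_1<\dots<i_s<k,
\]
so that $k=k(m)\ge1$ and $s=s(m)\ge0$. Put $i_{s+1}=k$, $\lambda_t=i_{t+1}-i_t$ for $1\le t\le s$, and $b_J=\sum_{j\in J}2^{i_j}$ for $J\subseteq[s]$.

\medskip\noindent\emph{Exponents.} For an integer $d\ge1$ define integers $G^{(t)}_J$ for $0\le t\le s$ and $J\subseteq[t]$ by $G^{(0)}_\emptyset=0$ and, for $t\ge1$ and $J\subseteq[t-1]$,
\begin{equation}\label{eq:G}
G^{(t)}_J=\max\Bigl(0,\;G^{(t-1)}_J+2^{i_t}-\lambda_t+\nu\bigl(\bigl\lceil(d+b_{[t-1]\setminus J})/2^{i_t}\bigr\rceil\bigr)\Bigr),\qquad G^{(t)}_{[t]\setminus J}=-G^{(t)}_J .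
\end{equation}
Put
\begin{equation}\label{eq:e}
e_J(m;d)=k+2^k+\nu\bigl(\lceil(d+b_J)/2^k\rceil\bigr)-G^{(s)}_J\qquad(J\subseteq[s]).
\end{equation}
For an integer $d\le0$ put $e_J(m;d)=\lim_{h\to\infty}e_J(m;d+2^h)\in\mathbf Z\cup\{\infty\}$. Lemma~\ref{lem:limit} shows that the limit exists, and that for $d\ge1$ the same limit returns $e_J(m;d)$.

\begin{theorem}\label{thm:A}
For $n,e\ge1$, the multiplicity of $\mathbf Z/2^e$ in the $2$-Sylow subgroup of $K(Q_n)$ is
\[
\mu_n(e)=\sum_{\substack{1\le m\le n\\ m\equiv n\ (2)}}a(n,m)\Bigl([e<k]\,2^{\,k+s-1-e}+\#\bigl\{J\subseteq[s]:e_J\bigl(m;\tfrac{n-m}2\bigr)=e\bigr\}\Bigr),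
\]
with $k=k(m)$ and $s=s(m)$.
\end{theorem}

The formula reads as follows. The $2^n$ exponents of $L(Q_n)$ fall into blocks, with $a(n,m)$ blocks of type $m$. A block of type $m$ contains $2^{k+s}$ exponents: half of them are $0$, a quarter are $1$, and so on down to $2^s$ exponents equal to $k-1$; the last $2^s$ are the numbers $e_J$. These come from a triangular $2^s\times2^s$ matrix, multiplied by $2^k$, whose diagonal entry at $J$ has valuation $2^k+\nu(\lceil(d+b_J)/2^k\rceil)$. The number $G^{(s)}_J$ is the valuation that the off-diagonal entries move from the position $J$ to the position $[s]\setminus J$.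

In Theorem~\ref{thm:A} the limit is needed only for $m=n$, where $d=0$, and there it is explicit.

\begin{proposition}\label{prop:zero}
Let $m\ge1$. If $s=0$, then $e_\emptyset(m;0)=\infty$. If $s\ge1$, then $e_\emptyset(m;0)=k+2^k-b_{[s]}$, $e_{[s]}(m;0)=\infty$, and $e_J(m;0)=k+2^k-\bar G^{(s)}_J$ for the other $J$. Here the integers $\bar G^{(t)}_J$ $(2\le t\le s$, $\emptyset\ne J\subsetneq[t])$ are given by
\[
\bar G^{(t)}_{[t-1]}=\max\bigl(0,2^{i_t}-\lambda_t-b_{[t-1]}\bigr),\qquad
\bar G^{(t)}_J=\max\bigl(0,\bar G^{(t-1)}_J+2^{i_t}-\lambda_t\bigr)\quad(\emptyset\ne J\subsetneq[t-1]),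
\]
and $\bar G^{(t)}_{[t]\setminus J}=-\bar G^{(t)}_J$ for $\emptyset\neq J\subseteq[t-1]$.
\end{proposition}

The method treats all shifts of the Laplacian by even integers at once.

\begin{theorem}\label{thm:B}
For all $n\ge1$, $c\in\mathbf Z$ and finite $e\ge0$, the multiplicity of $2^e$ in the $2$-adic Smith form of $L(Q_n)+2cI$ is given by the formula of Theorem~\ref{thm:A} with $\frac{n-m}2$ replaced by $\frac{n-m}2+c$.
\end{theorem}

Let $A(Q_n)$ be the adjacency matrix. With $x=n+2c$ we have $L(Q_n)+2cI=xI-A(Q_n)$. For $x\not\equiv n\pmod2$ the determinant $\prod_j(x-n+2j)^{\binom nj}$ of $xI-A(Q_n)$ is odd. So Theorem~\ref{thm:B} determines the $2$-adic Smith form of $xI-A(Q_n)$ for every integer $x$.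

\begin{corollary}\label{cor:C}
Let $N=\lfloor\frac{n-1}2\rfloor$. Then
\[
\mu_n(1)=2^{[n\ \mathrm{even}]}\,2^{N-1}(2^N-1),\qquad\mu_n(2)=c_2(n)+[n\equiv2\ (4)]\,2^{(n-2)/2},
\]
where $c_2(n)=\sum_ma(n,m)\,[k>2]\,2^{k+s-3}$.
\end{corollary}

\begin{example}\label{ex:six}
Let $n=6$, so $N=2$. From $a(0,0)=a(1,1)=a(2,2)=1$ we get $a(6,2)=4$, $a(6,4)=4$, $a(6,6)=1$. For $m=2$, $d=2$: $k=1$, $i_1=0$, $G^{(1)}_\emptyset=\nu(2)=1$, and the exponents $e_J$ are $2$ and $5$. For $m=4$, $d=1$: $k=2$, $i_1=0$, $G^{(1)}_\emptyset=\max(0,1-2+0)=0$, the $e_J$ are $6,6$, and the exponent $1$ occurs twice. For $m=6$, $d=0$: $k=2$, $(i_1,i_2)=(0,1)$, $\bar G^{(2)}_{\{1\}}=\max(0,2-1-1)=0$, the $e_J$ are $3,6,6,\infty$, and the exponent $1$ occurs four times. Adding up gives the row $n=6$ of the following table of values of the formula, in which $g^a$ stands for $(\mathbf Z/g)^a$.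
\begin{center}
\begin{tabular}{c|l}
$n$ & $2$-Sylow subgroup of $K(Q_n)$\\ \hline
$2$ & $4$\\
$3$ & $2,\ 8^2$\\
$4$ & $2^2,\ 8^4,\ 32$\\
$5$ & $2^6,\ 8^4,\ 16,\ 64^4$\\
$6$ & $2^{12},\ 4^4,\ 8,\ 32^4,\ 64^{10}$\\
$7$ & $2^{28},\ 4,\ 16^8,\ 32^6,\ 64^{14},\ 128^6$\\
$8$ & $2^{56},\ 4^2,\ 16^{16},\ 32^{12},\ 64^{28},\ 128^{12},\ 1024$
\end{tabular}
\end{center}
\end{example}

Section~\ref{sec:operator} rewrites the Laplacian as an operator $E+2D$ on a tensor power $V^{\otimes n}$ and computes $Q_3$ by hand. Section~\ref{sec:halving} proves the structural result behind that computation: an odd tensor power splits into two halves, one of which is again a sum of smaller tensor powers. Section~\ref{sec:elim} iterates the halving down to matrices of ratios of factorials, Section~\ref{sec:final} finds their Smith forms, and Section~\ref{sec:proofs} passes to the limit and proves the statements above.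

\section{The operator $E+2(D+x)$}\label{sec:operator}

\subsection{Facts on Smith forms}

For a multiset $S$ and a number $a$ let $a+S$ be the shifted multiset; $\uplus$ is the union of multisets, and $S^{\uplus c}$ is the union of $c$ copies of $S$. For $T\in GL_R(\mathbf Q_2)$ define $\operatorname{Sm}(T)=-a+\operatorname{Sm}(2^aT)$ with $a$ large; the exponents $\varepsilon_1\le\dots\le\varepsilon_R$ are then integers, and we put $\delta_r(T)=\varepsilon_1+\dots+\varepsilon_r$. We use four standard facts.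
\begin{enumerate}
\item[(S1)] $\operatorname{Sm}(T\oplus T')=\operatorname{Sm}(T)\uplus\operatorname{Sm}(T')$ and $\operatorname{Sm}(2T)=1+\operatorname{Sm}(T)$.
\item[(S2)] If $T\equiv T'\pmod{2^{h+1}}$, then for every $e\le h$ the exponent $e$ has the same multiplicity in $\operatorname{Sm}(T)$ and $\operatorname{Sm}(T')$. Indeed, both cokernels have the same reduction $\bigoplus_i\mathbf Z/2^{\min(e_i,h+1)}$ modulo $2^{h+1}$, and both matrices have the same size.
\item[(S3)] $\delta_r(T)$ is the least valuation of an $r\times r$ minor of $T$. Hence $\delta_r(T)\le\delta_r(T')$ for an invertible square submatrix $T'$ of $T$ of size at least $r$.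
\item[(S4)] The exponents of $T^{-1}$ are the $-\varepsilon_i$. Hence $\delta_{R-r}(T)=\nu(\det T)+\delta_r(T^{-1})$.
\end{enumerate}

\subsection{A triangular form of the Laplacian}

Put $y_i=1-x_i$ and $y_S=\prod_{i\in S}y_i$ for $S\subseteq[n]$. The $y_S$ form a $\mathbf Z$-basis of $\mathbf Z[x_1,\dots,x_n]/(x_i^2-1)$, since $y_S$ is $\pm\prod_{i\in S}x_i$ plus monomials with smaller support. From $y_i^2=2-2x_i=2y_i$ we get
\[
L(Q_n)\,y_S=\sum_{i\notin S}y_{S\cup\{i\}}+2|S|\,y_S .
\]
Let $V=\mathbf Z_2v_0\oplus\mathbf Z_2v_1$ with $Ev_0=v_1$, $Ev_1=0$, and let $E$ act on $V^{\otimes n}$ as $\sum1\otimes\dots\otimes E\otimes\dots\otimes1$. Grade $V^{\otimes n}$ by the \emph{degree} $D$, the number of factors $v_1$. Identify $y_S$ with the tensor that has $v_1$ exactly in the positions $S$. Then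
\[
L(Q_n)+2x=E+2(D+x)\quad\text{on }V^{\otimes n}.
\]
The core of the paper is the case of a positive shift, where this operator is invertible over $\mathbf Q_2$ and all factorials that will appear make sense.

\begin{theorem}\label{thm:Bprime}
Let $n\ge1$ and $x\ge1$ be integers. Then $\operatorname{Sm}(E+2(D+x)\text{ on }V^{\otimes n})$ is the union over $m$ of $a(n,m)$ copies of the multiset that consists of each $e\in\{0,\dots,k-1\}$ with multiplicity $2^{k+s-1-e}$ and of the numbers $e_J(m;\frac{n-m}2+x)$, $J\subseteq[s]$.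
\end{theorem}

Modulo $2$ the operator is $E$, and $E^2\equiv0$ because $E^2y_S=2\sum y_{S\cup\{i,j\}}$, the sum being over two-element subsets disjoint from $S$. Let $F_1$ act on the first factor by $v_1\mapsto v_0$, $v_0\mapsto0$. Then $EF_1+F_1E\equiv1\pmod2$, so the kernel and the image of $E$ modulo $2$ coincide, and $E$ has rank $2^{n-1}$ modulo $2$. Thus exactly half of the exponents are $0$. To see the others one has to eliminate this half and understand the operator that remains. The identity $E^2=2\cdot(E^2/2)$, with $E^2/2$ integral, suggests that it is $2$ times an operator of the same kind.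

\subsection{The cube $Q_3$ by hand}\label{subsec:Q3}

Since $3$ is a unit in $\mathbf Z_2$, the module $V^{\otimes3}$ is the direct sum of the invariants of the cyclic shift of the factors and of the kernel of the averaging map, and $E$ and $D$ preserve both summands.

The kernel consists of the vectors of degrees $1$ and $2$ with coefficient sum zero. We have $E(y_1-y_2)=y_{\{1,3\}}-y_{\{2,3\}}$, $E(y_2-y_3)=y_{\{1,2\}}-y_{\{1,3\}}$, and $E^2$ kills both vectors. So the kernel has a basis $z,Ez,z',Ez'$ with $z,z'$ of degree $1$. On the span of $z,Ez$ the operator $E+2(D+x)$ has the matrix $\begin{pmatrix}2(x+1)&0\\1&2(x+2)\end{pmatrix}$, which is equivalent to $\operatorname{diag}(1,4(x+1)(x+2))$; the same holds for $z'$.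

The invariants have the basis $z_0,\dots,z_3$, where $z_D$ is the sum of all $y_S$ with $|S|=D$, and $Ez_0=z_1$, $Ez_1=2z_2$, $Ez_2=3z_3$. In the basis $z_0,z_2,Ez_0,Ez_2$ the operator has the matrix
\[
\left(\begin{array}{cc|cc}2x&0&0&0\\0&2(x+2)&2&0\\ \hline 1&0&2(x+1)&0\\0&1&0&2(x+3)\end{array}\right).
\]
Use the identity block as a pivot. It gives two exponents $0$ and leaves the upper right block minus the product of the two diagonal blocks,
\[
2\begin{pmatrix}-2x(x+1)&0\\1&-2(x+2)(x+3)\end{pmatrix}.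
\]
Up to the factor $2$ and signs, this is $E$ on $V^{\otimes1}$ plus an even scalar in each degree: the problem has reproduced itself on a smaller cube, with $2(D+x)$ replaced by half the product of two consecutive values. One more pivot shows that the invariants contribute $\operatorname{diag}(1,1,2,8x(x+1)(x+2)(x+3))$. The computation is valid for every integer $x$, and $x=0$ gives the $2$-Sylow subgroup $\mathbf Z/2\oplus(\mathbf Z/8)^2$ of $K(Q_3)$. In the terms of Theorem~\ref{thm:Bprime}, the kernel gives $a(3,1)=2$ blocks of type $1$ and the invariants give $a(3,3)=1$ block of type $3$.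

What made this work is a decomposition $V^{\otimes3}=\mathcal V^+\oplus E\mathcal V^+$, with $\mathcal V^+$ spanned by $z,z',z_0,z_2$, such that $E^2/2$ acts on $\mathcal V^+$ as $E$ acts on $V^{\otimes0}\oplus V^{\otimes0}\oplus V^{\otimes1}$.

\section{Halving odd tensor powers}\label{sec:halving}

\begin{proposition}\label{prop:halving}
Let $N\ge0$, $\mathcal V=V^{\otimes(2N+1)}$ and $\mathcal P=\bigoplus_{j=0}^N(V^{\otimes j})^{\oplus\binom Nj2^{N-j}}$. There are graded submodules with $\mathcal V=\mathcal V^+\oplus\mathcal V^-$ such that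
\begin{enumerate}
\item[(a)] $E$ maps $\mathcal V^+$ isomorphically onto $\mathcal V^-$;
\item[(b)] $E^2=2E'$ on $\mathcal V^+$ for an operator $E'\colon\mathcal V^+\to\mathcal V^+$;
\item[(c)] there is an isomorphism $(\mathcal V^+,E')\cong(\mathcal P,E)$ under which degree $D$ of a summand $V^{\otimes j}$ corresponds to degree $2D+N-j$ of $\mathcal V$.
\end{enumerate}
\end{proposition}

Oddness is needed. In $V^{\otimes2}$, counting ranks in (a) degree by degree forces $\mathcal V^+$ to contain degree $0$ and to vanish in degree $2$, and then $E^2y_\emptyset=2y_{\{1,2\}}\neq0$ contradicts (b).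

The difficulty lies in (c). An isomorphism modulo $2$ is easy to find, but an isomorphism modulo $2$ of modules with one operator need not lift: on $\mathbf Z_2v_0\oplus\mathbf Z_2v_1$ the operators $0$ and $v_0\mapsto2v_1$, $v_1\mapsto 0$ agree modulo $2$. We therefore give $\mathcal V^+$ much more structure, an action of all divided powers of an $\mathfrak{sl}_2$-triple. For this structure the obstruction to lifting vanishes (Lemma~\ref{lem:split}).

\subsection{Weight modules}

Define $F,H$ on $V$ by $Fv_1=v_0$, $Fv_0=0$, $Hv_0=-v_0$, $Hv_1=v_1$, so that $[E,F]=H$, $[H,E]=2E$, $[H,F]=-2F$. Let $U$ be the Kostant $\mathbf Z$-form of the enveloping algebra of $\mathfrak{sl}_2(\mathbf Q)$, the subring generated by $E^{(r)}=E^r/r!$, $F^{(r)}=F^r/r!$ and $\binom Hr$ for $r\ge0$. It is a cocommutative Hopf algebra, with $\Delta E^{(r)}=\sum_iE^{(i)}\otimes E^{(r-i)}$ and antipode $E^{(r)}\mapsto(-1)^rE^{(r)}$, and likewise for $F$.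

A \emph{weight module} is a finitely generated $\mathbf Z_2$-module $Y=\bigoplus_{w\in\mathbf Z}Y_w$ with an action of $U$ such that $\binom Hr$ acts on $Y_w$ as $\binom wr$, $E^{(r)}Y_w\subseteq Y_{w+2r}$ and $F^{(r)}Y_w\subseteq Y_{w-2r}$. Maps of weight modules are the linear maps that preserve weights and commute with all $E^{(r)},F^{(r)}$. For $y\in Y_w$,
\begin{equation}\label{eq:kostant}
E^{(a)}F^{(b)}y=\sum_{i\ge0}\binom{w+a-b}iF^{(b-i)}E^{(a-i)}y,\qquad E^{(a)}E^{(b)}=\binom{a+b}aE^{(a+b)},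
\end{equation}
where divided powers of negative order are $0$. Tensor products of weight modules are weight modules, so $V^{\otimes n}$ is one; degree $D$ has weight $2D-n$. If a free $\mathbf Z_2$-module of finite rank has an $\mathfrak{sl}_2$-action over $\mathbf Q_2$, is stable under all $E^{(r)},F^{(r)}$, and is the sum of its intersections with the eigenspaces of $H$, then it is a weight module, since $U$ is generated by these operators and the $\binom Hr$.

Let $\mathbf F=\mathbf F_2$; bars denote reduction modulo $2$, and a weight module \emph{over $\mathbf F$} is one killed by $2$. The trivial module $\mathbf F$ has weight $0$, and $E^{(r)},F^{(r)}$ act on it as $0$ for $r\ge1$. For weight modules $B,Y$ over $\mathbf F$ the space $\operatorname{Hom}_{\mathbf F}(B,Y)\cong Y\otimes B^*$ is a weight module. With $\mathcal E(\tau)=\sum_rE^{(r)}\tau^r$, the action is $\mathcal E(\tau)\cdot g=\mathcal E(\tau)\,g\,\mathcal E(-\tau)$, and $\mathcal E(\tau)\mathcal E(-\tau)=1$ by \eqref{eq:kostant};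 the same holds for $F$. Hence an element $g$ of weight $0$ is killed by all $E^{(r)},F^{(r)}$ with $r\ge1$ exactly when it is a map of weight modules.

\subsection{Extensions split}

\begin{lemma}\label{lem:split}
Let $A,B$ be finite direct sums of modules $\bar V^{\otimes j}$ $(j\ge0)$. Every exact sequence $0\to A\to Y\to B\to0$ of weight modules over $\mathbf F$ splits.
\end{lemma}

\begin{proof}
\emph{Reduction to $B=\mathbf F$.} The sequence $0\to\operatorname{Hom}(B,A)\to\operatorname{Hom}(B,Y)\to\operatorname{Hom}(B,B)\to0$ is exact, and $\mathbf F\cdot\mathrm{id}_B$ is a trivial submodule (we may assume $B\ne0$). Its preimage $Y'$ is an extension $0\to A\otimes B^*\to Y'\to\mathbf F\to0$. A splitting of it is a map of weight modules $B\to Y$ lying over $\mathrm{id}_B$, which is what we want. The map $v_0^*\mapsto v_1$, $v_1^*\mapsto v_0$ is an isomorphism $\bar V^*\cong\bar V$, so $A\otimes B^*$ is again a sum of tensor powers of $\bar V$.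

\emph{Reduction to symmetric powers.} Let $S^\mu$ be the space of homogeneous polynomials of degree $\mu$ in $v_0,v_1$ over $\mathbf F$, the quotient of $\bar V^{\otimes\mu}$ on which
\[
E^{(r)}(v_0^av_1^b)=\tbinom ar\,v_0^{a-r}v_1^{b+r},\qquad F^{(r)}(v_0^av_1^b)=\tbinom br\,v_0^{a+r}v_1^{b-r}.
\]
Each weight space of $S^\mu$ has dimension at most $1$. Multiplication $S^\mu\otimes\bar V\to S^{\mu+1}$ is a surjective map of weight modules. An element $g_0\otimes v_0+g_1\otimes v_1$ lies in its kernel when $g_0v_0+g_1v_1=0$, that is, when $g_0=gv_1$ and $g_1=-gv_0$ with $g\in S^{\mu-1}$ (and $S^{-1}=0$). The map $g\mapsto gv_1\otimes v_0-gv_0\otimes v_1$ is a map of weight modules, because $v_1\otimes v_0-v_0\otimes v_1$ spans a trivial submodule of $\bar V^{\otimes 2}$. So the kernel is $S^{\mu-1}$, and by induction every $\bar V^{\otimes j}$ has a filtration whose sections are modules $S^\mu$. Let $A_1\subseteq A'$, and suppose that all extensions of $\mathbf F$ by $A_1$ and by $A'/A_1$ split.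 Given $0\to A'\to Y\to\mathbf F\to0$, split $Y/A_1\to\mathbf F$; the preimage in $Y$ of the image of this splitting is an extension of $\mathbf F$ by $A_1$, and splitting it splits $Y\to\mathbf F$. It therefore suffices to split $0\to S^\mu\to Y\to\mathbf F\to0$.

\emph{The case $S^\mu$.} We look for a lift $y\in Y_0$ of $1$ that is killed by all $E^{(r)},F^{(r)}$, $r\ge1$. If $\mu$ is odd, or if $\mu=0$, then $0$ is the only even weight of $Y$ and any lift in $Y_0$ will do. Let $\mu=2g>0$. For $w\neq0$ we have $Y_w=S^\mu_w$. Since $E^{(g)}(v_0^gv_1^g)=v_1^{2g}$ spans $Y_{2g}$, we can correct a lift by a multiple of $v_0^gv_1^g$ so that $E^{(g)}y=0$. For $1\le r<g$ write $E^{(r)}y=\alpha v_0^{g-r}v_1^{g+r}$; then $\alpha v_1^{2g}=E^{(g-r)}E^{(r)}y=\binom grE^{(g)}y=0$. For $r>g$ we have $E^{(r)}y\in Y_{2r}=0$. So $E^{(r)}y=0$ for all $r\ge1$. For $1\le r\le g$ write $F^{(r)}y=\alpha v_0^{g+r}v_1^{g-r}$; then $\alpha v_1^{2g}=E^{(g+r)}F^{(r)}y$ is by \eqref{eq:kostant} a combination of the $F^{(r-i)}E^{(g+r-i)}y$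 with $i\le r$, and these vanish as $g+r-i\ge1$. For $r>g$ we have $F^{(r)}y\in Y_{-2r}=0$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:halving}}

All weights $\mu$ of $\mathcal V$ are odd, and weight $\mu$ has degree $(\mu+2N+1)/2$.

\medskip\noindent\emph{Step 1: the splitting.} We want $\mathcal V^+$ to be a complement to the kernel of $E$ modulo $2$, and the operator $T=FE$, which preserves weights, detects one. By complete reducibility, $\mathcal V\otimes\mathbf Q_2$ is a direct sum of simple modules. Each has a basis $\xi_0,\dots,\xi_{2g+1}$ with $\xi_j$ of weight $2j-2g-1$ and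
\[
E\xi_j=(j+1)\xi_{j+1},\qquad F\xi_j=(2g+2-j)\xi_{j-1},\qquad T\xi_j=(j+1)(2g+1-j)\xi_j ,
\]
where $\xi_j=0$ outside the range. The eigenvalue of $T$ on $\xi_j$ is odd exactly when $j$ is even. Let $\mathcal V^+$ and $\mathcal V^-$ be the intersections of $\mathcal V$ with the span of all $\xi_j$ with $j$ even, respectively odd.

Fix $\mu$, and let $g_+(\tau)$, $g_-(\tau)$ be the products of $\tau-\alpha$ over the odd, respectively even, eigenvalues $\alpha$ of $T$ on $\mathcal V_\mu$. Then $\mathcal V^\pm_\mu=\ker g_\pm(T)$. Modulo $2$ the polynomials $g_+$ and $g_-$ are powers of $\tau-1$ and of $\tau$, so by Nakayama's lemma they generate the unit ideal of $\mathbf Z_2[\tau]/(g_+g_-)$. Hence $\mathcal V_\mu=\mathcal V^+_\mu\oplus\mathcal V^-_\mu$. Next,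
\[
T^2=F(FE+H)E=4F^{(2)}E^{(2)}+(\mu+2)T\equiv T\pmod2\quad\text{on }\mathcal V_\mu,
\]
because $\mu$ is odd. Modulo $2$, the idempotent $T$ is unipotent on $\mathcal V^+_\mu$ and nilpotent on $\mathcal V^-_\mu$. So $T\equiv1$ on $\mathcal V^+$ and $T\equiv0$ on $\mathcal V^-$ modulo $2$.

The operators $E,F$ change the parity of $j$, so they map $\mathcal V^\pm$ into $\mathcal V^\mp$, while $E^{(2r)},F^{(2r)}$ preserve $\mathcal V^+$. The map $E\colon\mathcal V^+\to\mathcal V^-$ is injective since $FE$ is invertible on $\mathcal V^+$. It is onto since $EF=T+\mu\equiv1$ is invertible on $\mathcal V^-_\mu$ and $F\mathcal V^-\subseteq\mathcal V^+$. This proves (a), and (b) holds with $E'=E^{(2)}|_{\mathcal V^+}$.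

\medskip\noindent\emph{Step 2: a new $\mathfrak{sl}_2$-structure on $\mathcal V^+$.} The natural partner of $E'$ is $F^{(2)}$, but $E^{(2)}F^{(2)}\xi_{2i}=i(g+1-i)\cdot(2i-1)(2g+3-2i)\,\xi_{2i}$ carries an unwanted odd factor. We divide it out by an operator that is defined on $\mathcal V^+$ itself. On $\mathcal V^+_\mu$ put
\[
H'=\tfrac{\mu+1}2,\qquad\Theta_l=T+2(l+1)(\mu+1)-4(l+1)^2\quad(l\ge0),\qquad F'=F^{(2)}\Theta_0^{-1}.
\]
Each $\Theta_l$ is invertible, as $\Theta_l\equiv T\equiv1\pmod2$. On $\xi_{2i}$ we have $T=\alpha\alpha'$ and $\mu+1=4i-2g=\alpha-\alpha'$ with $\alpha=2i+1$, $\alpha'=2g+1-2i$. So $\Theta_l$ has the eigenvalue $(\alpha-2l-2)(\alpha'+2l+2)=(2i-1-2l)(2g+3-2i+2l)$. Since $F^{(2)}\xi_{2i}=(g+1-i)(2g+3-2i)\xi_{2i-2}$, we obtain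
\[
E'\xi_{2i}=(2i+1)(i+1)\,\xi_{2i+2},\qquad F'\xi_{2i}=\frac{g+1-i}{2i-1}\,\xi_{2i-2},
\]
\[
[E',F']\xi_{2i}=\bigl(i(g+1-i)-(i+1)(g-i)\bigr)\xi_{2i}=(2i-g)\xi_{2i}=H'\xi_{2i}.
\]
As $E'$ and $F'$ shift $H'$ by $\pm2$, the triple $(E',F',H')$ is an $\mathfrak{sl}_2$-triple. For the divided powers use $(2r)!=2^r\,r!\,(2r-1)!!$ and the fact that $\Theta_0$ has on $\xi_{2i-2l}$ the eigenvalue that $\Theta_l$ has on $\xi_{2i}$:
\[
\frac{E'^r}{r!}=(2r-1)!!\,E^{(2r)},\qquad\frac{F'^r}{r!}=(2r-1)!!\,F^{(2r)}\prod_{l<r}\Theta_l^{-1}.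
\]
These operators preserve $\mathcal V^+$. So $\mathcal V^+$ is a weight module for $(E',F',H')$, and on $\bar{\mathcal V}^+$ we have $E'^{(r)}=E^{(2r)}$ and $F'^{(r)}=F^{(2r)}$.

\medskip\noindent\emph{Step 3: $\bar{\mathcal V}^+\cong\bar{\mathcal P}$.} Consider graded $\mathbf F$-spaces with operators $E^{(r)},F^{(r)}$ $(r\ge0$, $E^{(0)}=F^{(0)}=1)$, with tensor products formed by the rule for $\Delta$; this tensor product is associative and commutative. For such a space $Y$ let $Y^{[1]}$ be $Y$ with weights doubled, on which $E^{(r)},F^{(r)}$ act as $0$ for $r$ odd and as the operators $E^{(r/2)},F^{(r/2)}$ of $Y$ for $r$ even. Then $(Y\otimes Y')^{[1]}=Y^{[1]}\otimes Y'^{[1]}$, since only terms with both indices even survive in $\Delta$. Let $W=\bar V^{[1]}\oplus\mathbf F^2$. We claim that $\bar V^{\otimes3}\cong\bar V\otimes W$.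

Let $C$ be the cyclic shift of the three factors and $\pi=1+C+C^2$. Then $\pi^2=3\pi=\pi$ and $\pi$ commutes with all operators, so $\bar V^{\otimes3}=\operatorname{im}\pi\oplus\ker\pi$, as in Section~\ref{subsec:Q3}. The image has the basis $z_0,\dots,z_3$, and modulo $2$
\[
Ez_0=z_1,\quad Ez_1=2z_2=0,\quad Ez_2=3z_3=z_3,\quad E^{(2)}z_0=z_2,\quad E^{(2)}z_1=3z_3=z_3,\quad E^{(3)}z_0=z_3,
\]
all other $E^{(r)}z_i$ with $r\ge1$ being $0$. On $\bar V\otimes\bar V^{[1]}$ the operators $E,E^{(2)},E^{(3)}$ are $E\otimes1$, $1\otimes E$, $E\otimes E$. Hence $z_0,z_1,z_2,z_3\mapsto v_0\otimes v_0,\ v_1\otimes v_0,\ v_0\otimes v_1,\ v_1\otimes v_1$ respects the weights and the $E^{(r)}$. It commutes with the symmetry $v_0\leftrightarrow v_1$, which exchanges $E^{(r)}$ and $F^{(r)}$, so it also respects the $F^{(r)}$. The kernel of $\pi$ has only the weights $\pm1$, each of dimension $2$. Operators with $r\ge2$ vanish on it, and $[E,F]=H$ gives $FE=1$ on weight $-1$ and $EF=1$ on weight $1$. So $\ker\pi\cong\bar V\otimes\mathbf F^2$,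 and the claim is proved.

The claim gives $\bar V^{\otimes(2N+1)}\cong W\otimes\bar V^{\otimes(2N-1)}$ for $N\ge1$. Iterating and expanding $W^{\otimes N}$ by the binomial theorem,
\[
\bar{\mathcal V}\cong\bar V\otimes W^{\otimes N}\cong\bar V\otimes\bar{\mathcal P}^{[1]}.
\]
On the right $E=E\otimes1$ and $F=F\otimes1$, so $T$ is $1$ on $v_0\otimes\bar{\mathcal P}^{[1]}$ and $0$ on $v_1\otimes\bar{\mathcal P}^{[1]}$. By Step~1, $\bar{\mathcal V}^+$ corresponds to $v_0\otimes\bar{\mathcal P}^{[1]}$. There $E^{(2r)}(v_0\otimes z)=v_0\otimes E^{(r)}z$ and $F^{(2r)}(v_0\otimes z)=v_0\otimes F^{(r)}z$, with the operators of $\bar{\mathcal P}$ on the right. If $z$ has weight $w$ in $\bar{\mathcal P}$, then $v_0\otimes z$ has $\mu=2w-1$, that is, $H'=w$. By Step~2 this is an isomorphism of weight modules $\bar{\mathcal V}^+\cong\bar{\mathcal P}$.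

\medskip\noindent\emph{Step 4: lifting.} We construct maps of weight modules $\iota_i\colon\mathcal V^+\to\mathcal P/2^i\mathcal P$ with $\iota_{i+1}\equiv\iota_i\pmod{2^i}$, starting from $\iota_1\colon\mathcal V^+\to\bar{\mathcal V}^+\cong\bar{\mathcal P}$. Given $\iota_i$, let $Y$ be the module of pairs $(z,z')\in\mathcal V^+\times\mathcal P/2^{i+1}\mathcal P$ with $\iota_i(z)=z'\bmod2^i$. Then $0\to A\to Y\to\mathcal V^+\to0$ is exact with $A=2^i\mathcal P/2^{i+1}\mathcal P\cong\bar{\mathcal P}$. Since $\mathcal V^+$ is free over $\mathbf Z_2$, the sequence $0\to A\to Y/2Y\to\bar{\mathcal V}^+\to0$ is exact. Both ends are isomorphic to $\bar{\mathcal P}$, so it splits by Lemma~\ref{lem:split}. Composing a retraction $Y/2Y\to A$ with $Y\to Y/2Y$ gives a retraction $Y\to A$. Its kernel maps isomorphically onto $\mathcal V^+$, and the composite of the inverse isomorphism with the projection $Y\to\mathcal P/2^{i+1}\mathcal P$ is $\iota_{i+1}$.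

In the limit we obtain a map of weight modules $\mathcal V^+\to\mathcal P$ that is an isomorphism modulo $2$, hence an isomorphism by Nakayama's lemma. It carries $E'$ to $E$. Degree $D$ of $V^{\otimes j}$ has weight $w=2D-j$; this corresponds to $\mu=2w-1$, of degree $w+N=2D+N-j$ in $\mathcal V$. This proves (c). \qed

\section{Elimination}\label{sec:elim}

After one halving the scalars $2(D+x)$ are replaced by other scalars. Moreover an even tensor power must first lose one factor $V$, which we absorb into the coefficients; this turns the scalars into matrices. So we enlarge the class of operators until it is closed under both moves.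

\subsection{One step}

Let $O$ be a free $\mathbf Z_2$-module of finite rank $R$. A \emph{family} on $O$ is a sequence $X=(X_D)_{D\ge0}$ in $\operatorname{End}(O)$; it is \emph{even} if all $X_D$ lie in $2\operatorname{End}(O)$. Let $\mathcal L(n;X)$ be the operator on $V^{\otimes n}\otimes O$ given by
\[
z\otimes o\longmapsto Ez\otimes o+z\otimes X_Do\qquad(z\text{ of degree }D).
\]
Our operator is the case $O=\mathbf Z_2$, $X_D=2(D+x)$. Note that $\mathcal L(0;X)=X_0$, and that $\operatorname{Sm}\mathcal L(n;-X)=\operatorname{Sm}\mathcal L(n;X)$: conjugate by $(-1)^D$ and multiply by $-1$.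

For a family $X$ on $O$ let $\hat X$ be the family on $v_0O\oplus v_1O=V\otimes O$ with
\[
\hat X_D=\begin{pmatrix}X_D&0\\1&X_{D+1}\end{pmatrix},
\]
that is, $\hat X_D(v_0o)=v_0X_Do+v_1o$ and $\hat X_D(v_1o)=v_1X_{D+1}o$. Moving one tensor factor into the coefficients gives $\mathcal L(n;X)=\mathcal L(n-1;\hat X)$ for $n\ge1$.

For $n\ge1$ write $n=2N+1+\beta$ with $\beta=[n\text{ even}]$, so $N=\lfloor\frac{n-1}2\rfloor$. Put $\tilde X=X$ if $\beta=0$ and $\tilde X=\hat X$ if $\beta=1$, and for $0\le j\le N$ define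
\[
X^{n\to j}_D=\tfrac12\tilde X_{2D+N-j}\,\tilde X_{2D+N-j+1}.
\]

\begin{lemma}\label{lem:step}
Let $X$ be an even family on a module of rank $R$, and $n\ge1$. Then each $X^{n\to j}$ is an even family on a module of rank $2^\beta R$, and
\[
\operatorname{Sm}\mathcal L(n;X)=\{0\}^{\uplus\,2^{n-1}R}\ \uplus\ \Bigl(1+\biguplus_{j=0}^N\operatorname{Sm}\mathcal L(j;X^{n\to j})^{\uplus\binom Nj2^{N-j}}\Bigr).
\]
\end{lemma}

\begin{proof}
If $X$ is even, then so are the operators $\frac12X_DX_{D+1}$ and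
\[
\tfrac12\hat X_D\hat X_{D+1}=\begin{pmatrix}\frac12X_DX_{D+1}&0\\X_{D+1}&\frac12X_{D+1}X_{D+2}\end{pmatrix}.
\]
This proves the first claim. (The family $\hat X$ itself is not even; it is enough that the products are.) We have $\mathcal L(n;X)=\mathcal L(2N+1;\tilde X)$ on $\mathcal V\otimes\tilde O$, where $\tilde O$ has rank $2^\beta R$. Decompose $\mathcal V$ by Proposition~\ref{prop:halving} and identify $\mathcal V^-$ with $\mathcal V^+$ by means of $E$. Let $\tilde X,\tilde X^+$ act on $\mathcal V^+\otimes\tilde O$ by $\tilde X_{D_1}$, respectively $\tilde X_{D_1+1}$, in degree $D_1$. By (a) and (b) the operator is the middle matrix in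
\[
\begin{pmatrix}1&-\tilde X\\0&1\end{pmatrix}\begin{pmatrix}\tilde X&2E'\\1&\tilde X^+\end{pmatrix}\begin{pmatrix}1&-\tilde X^+\\0&1\end{pmatrix}=\begin{pmatrix}0&2E'-\tilde X\tilde X^+\\1&0\end{pmatrix}.
\]
The identity block has size $2^{2N}2^\beta R=2^{n-1}R$. By (c), $E'-\frac12\tilde X\tilde X^+$ is the direct sum of $\binom Nj2^{N-j}$ copies of $\mathcal L(j;-X^{n\to j})$ for $0\le j\le N$. Now use (S1).
\end{proof}

\subsection{Paths}

A \emph{path} from $n\ge0$ is a sequence $\mathbf n=(n_0,n_1,\dots,n_k)$ with $n_0=n$, $n_k=0$, and $n_i\ge1$, $0\le n_{i+1}\le N_i$ for $i<k$, where $n_i=2N_i+1+\beta_i$, $\beta_i=[n_i\text{ even}]$. Its \emph{weight} and \emph{type} are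
\[
\operatorname{wt}(\mathbf n)=\prod_{i<k}\binom{N_i}{n_{i+1}}2^{N_i-n_{i+1}},\qquad m=2^k-1+\sum_{i<k}\beta_i2^i .
\]
Thus $m+1=2^k+\sum_{i<k}\beta_i2^i$: the length of the path is $k(m)$, and the levels $i$ with $\beta_i=1$ are the positions $i_1<\dots<i_s$ of the binary data of $m$. We set $k(0)=s(0)=0$ for the trivial path from $0$.

\begin{lemma}\label{lem:paths}
The total weight of the paths from $n$ of type $m$ is $a(n,m)$, and $\sum_ma(n,m)2^{k(m)+s(m)}=2^n$.
\end{lemma}

\begin{proof}
Both claims hold for $n=0$. Let $n\ge1$, and let $m'$ be the type of the tail $(n_1,\dots,n_k)$. Then $m=2m'+1+\beta_0$, which says that $m\equiv n\pmod2$, $m\geq 1$ and $m'=\lfloor\frac{m-1}2\rfloor$. So the total weights satisfy the recursion \eqref{eq:a}. Also $k(m)+s(m)=k(m')+s(m')+1+\beta_0$, so by induction the sum is $\sum_j\binom Nj2^{N-j}\,2^{1+\beta_0}2^j=2^{1+\beta_0}4^N=2^n$.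
\end{proof}

For an even family $X$ and a path $\mathbf n$ define even families $X^{(0)}=X$ and $X^{(i+1)}=(X^{(i)})^{n_i\to n_{i+1}}$ for $i<k$, and put $X^{\mathbf n}=X^{(k)}$.

\begin{proposition}\label{prop:elim}
Let $X$ be an even family on a module of rank $R$. Then $\operatorname{Sm}\mathcal L(n;X)$ is the union, over all paths $\mathbf n$ from $n$, of $\operatorname{wt}(\mathbf n)$ copies of
\[
\biguplus_{e=0}^{k-1}\{e\}^{\uplus\,2^{k+s-1-e}R}\ \uplus\ \bigl(k+\operatorname{Sm}X^{\mathbf n}_0\bigr),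
\]
where $k,s$ belong to the type of $\mathbf n$.
\end{proposition}

\begin{proof}
Induction on $n$; for $n=0$ the claim is $\mathcal L(0;X)=X_0$. Let $n\ge1$ and apply Lemma~\ref{lem:step}. By Lemma~\ref{lem:paths}, $2^{n-1}R=\sum_{\mathbf n}\operatorname{wt}(\mathbf n)2^{k+s-1}R$, which distributes the exponents $0$ among the paths as claimed. Apply the induction hypothesis to $\mathcal L(j;X^{n\to j})$, with rank $R'=2^{\beta_0}R$. A path from $j$ is the tail of a unique path $\mathbf n$ from $n$, with $k'=k-1$ and $s'=s-\beta_0$. It contributes the exponent $e'<k'$ with multiplicity $2^{k'+s'-1-e'}R'=2^{k+s-1-(e'+1)}R$, and the multiset $k'+\operatorname{Sm}X^{\mathbf n}_0$. The shift by $1$ gives the claim.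
\end{proof}

\subsection{The final matrices}

It remains to compute $X^{\mathbf n}_0$ for $X_D=2(D+x)$. Each step multiplies two consecutive members of a family. Such products telescope if $X_D$ has the form $\Gamma_D^{-1}u\,\Gamma_{D+1}$ with $u$ independent of $D$, and $2(D+x)=(D+x-1)!^{-1}\cdot2\cdot(D+x)!$ has this form. This is where $x\ge1$ is used.

Fix $m\ge1$ with its binary data. For $0\le t\le s$ let $\Omega_t=\mathbf Q_2[\omega_1,\dots,\omega_t]/(\omega_1^2,\dots,\omega_t^2)$, with basis $\omega_J=\prod_{j\in J}\omega_j$ for $J\subseteq[t]$; let $[u]_K$ be the coefficient of $\omega_K$ in $u$. An element of $\Omega_t$ acts on $\Omega_t$ by multiplication, and all matrices are taken in the basis $(\omega_J)$. Put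
\[
q_t=2^{i_{t+1}},\qquad u_0=2,\qquad u_t=2^{1-2^{\lambda_t}}(u_{t-1}+\omega_t)^{2^{\lambda_t}}\in\Omega_t\quad(t\ge1),
\]
and for $d\ge1$ let $\Gamma_t(d)$ be the diagonal operator $\omega_J\mapsto(d+b_J-1)!\,\omega_J$ on $\Omega_t$. The \emph{final matrix} is
\[
M(m;d)=\Gamma_s(d)^{-1}u_s\,\Gamma_s(d+2^k),\qquad M(m;d)\,\omega_J=\sum_{J'\supseteq J}[u_s]_{J'\setminus J}\,\frac{(d+2^k+b_J-1)!}{(d+b_{J'}-1)!}\,\omega_{J'} .
\]

\begin{lemma}\label{lem:factorial}
Let $x\ge1$, $X_D=2(D+x)$, and let $\mathbf n$ be a path from $n\ge1$ of type $m$. Then $X^{\mathbf n}_0=M(m;\frac{n-m}2+x)$.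
\end{lemma}

\begin{proof}
For $0\le i\le k$ let $t(i)=\#\{t\in[s]:i_t<i\}$ and $d_i=\sum_{l<i}2^l(N_l-n_{l+1})\ge0$. Define $u^{(0)}=2$, $u^{(i+1)}=\frac12(u^{(i)}+\omega_t)^2$ if $i=i_t$ with $t\in[s]$, and $u^{(i+1)}=\frac12(u^{(i)})^2$ otherwise. We claim that, on the lattice spanned by the $\omega_J$ with $J\subseteq[t(i)]$,
\[
X^{(i)}_D=\Gamma_{t(i)}(2^iD+d_i+x)^{-1}\,u^{(i)}\,\Gamma_{t(i)}(2^i(D+1)+d_i+x).
\]
This holds for $i=0$. Assume it for $i$, and abbreviate it as $X^{(i)}_D=\Gamma_D^{-1}u\Gamma_{D+1}$. If $i=i_t$, identify $v_0\omega_J=\omega_J$ and $v_1\omega_J=\omega_{J\cup\{t\}}$. Then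
\[
\begin{pmatrix}X^{(i)}_D&0\\1&X^{(i)}_{D+1}\end{pmatrix}=\begin{pmatrix}\Gamma_D&0\\0&\Gamma_{D+1}\end{pmatrix}^{-1}\begin{pmatrix}u&0\\1&u\end{pmatrix}\begin{pmatrix}\Gamma_{D+1}&0\\0&\Gamma_{D+2}\end{pmatrix}.
\]
The middle matrix is multiplication by $u+\omega_t$, and $\Gamma_D\oplus\Gamma_{D+1}=\Gamma_t(2^iD+d_i+x)$ because $b_{J\cup\{t\}}=b_J+2^i$. So in both cases $\tilde X^{(i)}_D=\tilde\Gamma_D^{-1}\tilde u\tilde\Gamma_{D+1}$ with $\tilde\Gamma_D=\Gamma_{t(i+1)}(2^iD+d_i+x)$ and $\frac12\tilde u^2=u^{(i+1)}$. With $D_1=2D+N_i-n_{i+1}$ we get $X^{(i+1)}_D=\tilde\Gamma_{D_1}^{-1}u^{(i+1)}\tilde\Gamma_{D_1+2}$, and $2^iD_1+d_i=2^{i+1}D+d_{i+1}$. This proves the claim.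

The map $u\mapsto\frac12u^2$ fixes $2$, and its $\lambda$-th iterate is $u\mapsto2^{1-2^\lambda}u^{2^\lambda}$. Hence $u^{(i_{t+1})}=u_t$ for all $t$, and $u^{(k)}=u_s$. Finally $N_l=\frac12(n_l-1-\beta_l)$ gives
\[
d_k=\tfrac12\sum_{l<k}\bigl(2^ln_l-2^{l+1}n_{l+1}\bigr)-\tfrac12\sum_{l<k}2^l(1+\beta_l)=\tfrac{n-m}2.\qedhere
\]
\end{proof}

\begin{corollary}\label{cor:even}
For all $m,d\ge1$ the entries of $M(m;d)$ lie in $2\mathbf Z_2$.
\end{corollary}

\begin{proof}
Take the path from $n=m$ with $n_{i+1}=N_i$ throughout. By induction its tail from $N_0$ has type $N_0$, so the path has type $2N_0+1+\beta_0=m$. With $x=d$, Lemma~\ref{lem:factorial} shows that $M(m;d)$ is a member of an even family.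
\end{proof}

By Proposition~\ref{prop:elim} with $R=1$ and Lemmas~\ref{lem:paths} and~\ref{lem:factorial}, Theorem~\ref{thm:Bprime} follows from
\begin{equation}\label{eq:goal}
k+\operatorname{Sm}M(m;d)=\{e_J(m;d):J\subseteq[s]\}\qquad(m,d\ge1).
\end{equation}
For example $M(1;d)=2d(d+1)$ and $M(3;d)=2d(d+1)(d+2)(d+3)$, in agreement with the entries $2M(1;x+1)$ and $4M(3;x)$ found for $Q_3$.

\section{The Smith form of the final matrices}\label{sec:final}

We keep $m$ fixed and prove \eqref{eq:goal} by induction on the number $t$ of variables $\omega_j$.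

\subsection{The $2\times2$ case}

Let $s=1$, $q=2^k$, $q'=2^{i_1}$, $\lambda=\lambda_1$. Then $u_1=2+2^\lambda\omega_1$. Put $A(d)=\nu((d-1)!)$ and $B(d)=\nu((d+q'-1)!)-(\lambda-1)$. The entries of $M(m;d)$ have the valuations
\[
\begin{pmatrix}1+A(d+q)-A(d)&\infty\\1+A(d+q)-B(d)&1+B(d+q)-B(d)\end{pmatrix}.
\]
The offset $\lambda-1$ has absorbed the coefficient $2^\lambda$, so that each valuation is $1$ plus a number attached to the column minus a number attached to the row. If $A\le B$ at $d$ and at $d+q$, the corner entry is the smallest, and the exponents are $1+A(d+q)-B(d)$ and $1+B(d+q)-A(d)$: the smallest column number is paired with the largest row number. But $A>B$ can happen. For $m=4$ we have $q'=1$, $\lambda=2$, $B(d)-A(d)=\nu(d)-1$, and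
\[
M(4;d)=2(d+1)(d+2)(d+3)\begin{pmatrix}d&0\\2&d+4\end{pmatrix}.
\]
If $4\mid d$, then $A<B$ at $d$ and $d+4$; the last matrix has exponents $1$ and $\nu(d)+\nu(d+4)-1$, which differ from those of its diagonal part. If $d\equiv2\pmod4$, then $A=B$, all three entries have valuation $1$, and the exponents are $1,1$. If $d$ is odd, then $A>B$ and the exponents are $0,0$. In the last case the pairing rule gives the right answer only after the offsets are changed so that $A$ and $B$ take a common value. The three cases are summarized by $G^{(1)}_\emptyset=\max(0,B(d)-A(d))=\max(0,\nu(d)-1)$, and the corner entry affects the Smith form exactly when $4\mid d$.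

The general proof follows this pattern. We choose offsets $\eta_J$ such that the corrected valuations $\varphi_J(d)=\nu((d+b_J-1)!)-\eta_J$ increase with $b_J$ and bound all entries from below. This bounds all minors from below. Matching upper bounds come from the lower left block, which is a matrix of the same kind with one variable fewer, but with a higher power of $u$. So we allow powers: for $0\le t\le s$ and $d,\ell\ge1$ put
\[
M_t(d,\ell)=\Gamma_t(d)^{-1}\,u_t^{\,\ell}\,\Gamma_t(d+\ell q_t)\in GL_{2^t}(\mathbf Q_2),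
\]
so that $M(m;d)=M_s(d,1)$.

\subsection{Valuations of coefficients and factorials}

For $K\subseteq[t]$ put $\gamma_t(\emptyset)=0$ and $\gamma_t(K)=i_{t+1}-i_{\min K}-|K|$ if $K\neq\emptyset$. For $t\geq 1$ and $K\subseteq[t-1]$,
\begin{equation}\label{eq:gamma}
\gamma_t(K\cup\{t\})=\gamma_{t-1}(K)+\lambda_t-1,\qquad\gamma_t(K)=\gamma_{t-1}(K)+\lambda_t\quad\text{if }K\ne\emptyset .
\end{equation}

\begin{lemma}\label{lem:coeff}
For $\ell\ge1$ we have $[u_t^\ell]_\emptyset=2^\ell$, and $\nu([u_t^\ell]_K)\ge\ell+\nu(\ell)+\gamma_t(K)$ for $\emptyset\ne K\subseteq[t]$.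
\end{lemma}

\begin{proof}
By induction $[u_t]_\emptyset=2$, which gives the first claim. For the second use induction on $t$. Write $u'=u_{t-1}$, $\lambda=\lambda_t$, $\Lambda=2^\lambda\ge2$. Since $\omega_t^2=0$, for every integer $\ell$
\begin{equation}\label{eq:power}
u_t^\ell=2^{-\ell(\Lambda-1)}\bigl(u'^{\,\Lambda\ell}+\Lambda\ell\,u'^{\,\Lambda\ell-1}\omega_t\bigr).
\end{equation}
Let $\ell\ge1$ and $K\subseteq[t-1]$. If $K\neq\emptyset$, the valuation of $[u_t^\ell]_K$ is at least $-\ell(\Lambda-1)+\Lambda\ell+\lambda+\nu(\ell)+\gamma_{t-1}(K)=\ell+\nu(\ell)+\gamma_t(K)$. For any $K$, since $\Lambda\ell-1\ge1$, the valuation of $[u_t^\ell]_{K\cup\{t\}}$ is at least $-\ell(\Lambda-1)+\lambda+\nu(\ell)+(\Lambda\ell-1)+\gamma_{t-1}(K)=\ell+\nu(\ell)+\gamma_t(K\cup\{t\})$.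
\end{proof}

Fix $t$ and write $q=q_t$. The numbers $b_J$, $J\subseteq[t]$, are distinct, and we order subsets by $b_J$. The complement $J^c=[t]\setminus J$ reverses the order, as $b_J+b_{J^c}=b_{[t]}$. For $d\ge1$ put
\[
\Phi_J(d)=\nu\bigl((d+b_J-1)!\bigr),\qquad Z(d)=\lceil d/q\rceil,\qquad\chi_J=\lceil(d+b_J)/q\rceil-Z(d).
\]
Since $b_{[t]}<2^{i_t+1}\le q$ (and $b_\emptyset=0$), we have $\chi_J\in\{0,1\}$. The number $\chi_J$ records whether a multiple of $q$ lies in $[d,d+b_J-1]$; it depends only on $d$ modulo $q$, is nondecreasing in $b_J$, and $\chi_\emptyset=0$.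

\begin{lemma}\label{lem:fact}
Let $\mathcal D\subseteq\mathbf Z_{\ge1}$ be a residue class modulo $q$, let $\eta_J$ $(J\subseteq[t])$ be integers, and $\varphi_J=\Phi_J-\eta_J$.
\begin{enumerate}
\item[(i)] $\varphi_J(d+q)-\varphi_J(d)=q-1+\nu(Z(d)+\chi_J)$.
\item[(ii)] $\psi_J=\varphi_J(d)-\Phi_\emptyset(d)-\chi_J\,\nu(Z(d))$ is the same for all $d\in\mathcal D$. In particular $\varphi_J-\varphi_{J'}$ is constant on $\mathcal D$ if $\chi_J=\chi_{J'}$.
\item[(iii)] If $\varphi_J(d_0)$ is nondecreasing in $b_J$ for one $d_0\in\mathcal D$ with $Z(d_0)$ odd, then $\psi_J$ is nondecreasing in $b_J$, and so is $\varphi_J(d)$ for every $d\in\mathcal D$.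
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The left side is the valuation of the product of the $q$ consecutive integers starting at $d+b_J$. One of them is a multiple of $q$, namely $q(Z(d)+\chi_J)$, and the others have the valuations of $1,\dots,q-1$. Now use $\nu(q!)=q-1$. (ii) When $d$ is replaced by $d+q$, $Z$ increases by $1$, and by (i) the expression changes by $\nu(Z+\chi_J)-\nu(Z)-\chi_J(\nu(Z+1)-\nu(Z))=0$. (iii) We have $\psi_J=\varphi_J(d_0)-\Phi_\emptyset(d_0)$, and $\varphi_J(d)=\Phi_\emptyset(d)+\psi_J+\chi_J\nu(Z(d))$ is a sum of nondecreasing terms.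
\end{proof}

\subsection{Offsets}

\begin{proposition}\label{prop:offsets}
Let $0\le t\le s$, $q=q_t$, and let $\mathcal D\subseteq\mathbf Z_{\ge1}$ be a residue class modulo $q$. There are integers $\eta_J$ $(J\subseteq[t])$ such that $\varphi_J=\Phi_J-\eta_J$ satisfies, for all $d\in\mathcal D$:
\begin{enumerate}
\item[(P1)] $\varphi_J(d)\le\varphi_{J'}(d)$ if $b_J\le b_{J'}$;
\item[(P2)] $\varphi_{[t]}(d)-\varphi_\emptyset(d)\le b_{[t]}$ if $Z(d)$ is odd;
\item[(P3)] $\eta_{J'}-\eta_J\le\gamma_t(J'\setminus J)$ for $J\subseteq J'$;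
\item[(P4)] for odd $\ell\ge1$ the exponents of $M_t(d,\ell)$ are $\varepsilon_J=\ell+\varphi_J(d+\ell q)-\varphi_{J^c}(d)$, $J\subseteq[t]$;
\item[(P5)] $\varphi_{J^c}(d)-\varphi_J(d)=G^{(t)}_J$, as defined by \eqref{eq:G} for this $d$.
\end{enumerate}
\end{proposition}

By (P1) the $\varepsilon_J$ are nondecreasing in $b_J$. Properties (P4) and (P5) are the goal. Properties (P1) and (P3) give the lower bound on minors, and (P2) limits how far the offsets must be changed at the next stage, so that (P3) survives.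

\begin{proof}[Proof of \eqref{eq:goal} and of Theorem~\ref{thm:Bprime}]
Take $t=s$, $\ell=1$, $q=2^k$. By Lemma~\ref{lem:fact}(i) and (P5),
\[
\varepsilon_J=1+(q-1)+\nu(Z(d)+\chi_J)+\varphi_J(d)-\varphi_{J^c}(d)=2^k+\nu\bigl(\lceil(d+b_J)/2^k\rceil\bigr)-G^{(s)}_J ,
\]
which is $e_J(m;d)-k$. This is \eqref{eq:goal}, and Theorem~\ref{thm:Bprime} was reduced to it.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:offsets}]
Induction on $t$. For $t=0$ take $\eta_\emptyset=0$. Then $M_0(d,\ell)$ is the number $2^\ell(d+\ell q-1)!/(d-1)!$, which gives (P4), and the other claims are trivial.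

Let $t\ge1$. Primes denote the objects of stage $t-1$, with modulus $q'=2^{i_t}$, for the residue class modulo $q'$ that contains $\mathcal D$. Put $\lambda=\lambda_t\ge1$, $\Lambda=2^\lambda$, so $q=\Lambda q'$. From now on $J,J_1,\dots$ are subsets of $[t-1]$, and $J^*=[t-1]\setminus J$. Write $(J,0)=J$ and $(J,1)=J\cup\{t\}$ for the subsets of $[t]$. Then $(J,0)^c=(J^*,1)$, and every $(J,0)$ precedes every $(J_1,1)$ because $b_{[t-1]}<q'$.

\medskip\noindent\emph{Step 1: the first attempt.} As in the $2\times2$ case, try the offsets $\eta'_J$ for $(J,0)$ and $\eta'_J+\lambda-1$ for $(J,1)$. Since $\Phi_{(J,1)}(d)=\Phi_J(d+q')$, the corrected valuations are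
\[
A_J(d)=\varphi'_J(d),\qquad B_J(d)=\varphi'_J(d+q')-(\lambda-1)=\varphi'_J(d)+q'-\lambda+\nu(Z'+\chi'_J),
\]
where $Z'=\lceil d/q'\rceil$. Both are nondecreasing in $b_J$ by (P1) at stage $t-1$. Put $\nu_0=\nu(Z')$, $\nu_1=\nu(Z'+1)$, $f(0)=\nu_0$, $f(1)=\nu_0+\nu_1$. By Lemma~\ref{lem:fact}(ii), $A_J=\Phi_\emptyset+\psi'_J+\chi'_J\nu_0$ and $B_J=\Phi_\emptyset+\psi'_J+q'-\lambda+f(\chi'_J)$, so
\begin{equation}\label{eq:BA}
B_{J_1}-A_J=\psi'_{J_1}-\psi'_J+q'-\lambda+f(\chi'_{J_1})-\chi'_J\nu_0 .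
\end{equation}
Evaluating at a point with $Z'$ odd, (P1) and (P2) at stage $t-1$ give $|\psi'_{J_1}-\psi'_J|\le b_{[t-1]}\le q'-1$. Since $f\ge\nu_0$, it follows that
\begin{equation}\label{eq:F1}
A_J(d)-B_{J_1}(d)\le\lambda-1\qquad\text{for all }J,J_1\text{ and }d\in\mathcal D.
\end{equation}
So the first attempt can violate (P1) only by an overlap of the $A$'s and the $B$'s of at most $\lambda-1$.

\medskip\noindent\emph{Step 2: the overlap is the same for all $d\in\mathcal D$.} We have $\lceil(d+b_{(J,\epsilon)})/q\rceil=\lceil(Z'+\chi'_J+\epsilon)/\Lambda\rceil$ and $Z=\lceil Z'/\Lambda\rceil$. So $\chi_{(J,\epsilon)}$ is the number of multiples of $\Lambda$ among the $\chi'_J+\epsilon$ consecutive integers starting at $Z'$. As $\Lambda\ge2$, at most one $\theta\in\{0,1\}$ has $\Lambda\mid Z'+\theta$. If there is one, $\chi_{(J,\epsilon)}=[\chi'_J+\epsilon>\theta]$; otherwise all $\chi_{(J,\epsilon)}$ are $0$. We claim: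
\begin{equation}\label{eq:F2}
\text{if }\chi_{(J,0)}\ne\chi_{(J^*,1)},\text{ then }A_J(d)<B_{J^*}(d)\text{ for all }d\in\mathcal D.
\end{equation}
By monotonicity of $\chi$, the hypothesis means $\chi_{(J,0)}=0$ and $\chi_{(J^*,1)}=1$. So $\theta$ exists and $\chi'_J\le\theta\le\chi'_{J^*}$. If $\theta=0$, then $\chi'_J=0$ and $f(\chi'_{J^*})\ge\nu_0\ge\lambda$. If $\theta=1$, then $\chi'_{J^*}=1$ and $f(1)-\chi'_J\nu_0\ge\nu_1\ge\lambda$. In both cases \eqref{eq:BA} gives $B_{J^*}-A_J\ge-(q'-1)+q'-\lambda+\lambda=1$.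

Fix $d_0\in\mathcal D$ with $Z(d_0)$ odd, and let $\mathcal T=\{J:A_J(d_0)>B_{J^*}(d_0)\}$. If $\chi_{(J,0)}=\chi_{(J^*,1)}$, then $A_J-B_{J^*}$ is constant on $\mathcal D$ by Lemma~\ref{lem:fact}(ii). Together with \eqref{eq:F2} this shows, for all $d\in\mathcal D$:
\begin{equation}\label{eq:T}
J\in\mathcal T\Rightarrow\chi_{(J,0)}=\chi_{(J^*,1)}\text{ and }A_J(d)>B_{J^*}(d);\qquad J\notin\mathcal T\Rightarrow A_J(d)\le B_{J^*}(d).
\end{equation}
As $A_J$ is nondecreasing and $B_{J^*}$ is nonincreasing in $b_J$, the set $\mathcal T$ consists of the $|\mathcal T|$ largest subsets of $[t-1]$, and $\{J:J^*\in\mathcal T\}$ consists of the $|\mathcal T|$ smallest. Call the subsets $(J,0)$ with $J\in\mathcal T$ and $(J,1)$ with $J^*\in\mathcal T$ \emph{truncated}. They are the middle $2|\mathcal T|$ subsets of $[t]$, they are permuted by complementation, and $\chi_S=\chi_{S^c}$ for each truncated $S$. Moreover $\chi$ is constant on them: if $\chi_S=\chi_{S^c}=0$ and $\chi_{S_1}=\chi_{S_1^c}=1$, then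 $b_S<b_{S_1}$ and $b_{S^c}<b_{S_1^c}$, although both $b_S+b_{S^c}$ and $b_{S_1}+b_{S_1^c}$ equal $b_{[t]}$.

\medskip\noindent\emph{Step 3: truncation, and (P1).} All values in this step are taken at $d_0$. If some $J\notin\mathcal T$ exists, let $J_\circ$ be the largest; then
\begin{equation}\label{eq:AB}
\max_{J\notin\mathcal T}A_J=A_{J_\circ}\le B_{J_\circ^*}=\min_{J^*\notin\mathcal T}B_J .
\end{equation}
If $\mathcal T\neq\emptyset$, let $J_\bullet$ be its smallest element; then $\max_{J^*\in\mathcal T}B_J=B_{J_\bullet^*}<A_{J_\bullet}=\min_{J\in\mathcal T}A_J$. Together with \eqref{eq:AB} and the monotonicity of $A$ and of $B$, this shows that there is an integer $\tau$ with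
\[
A_J\le\tau\ (J\notin\mathcal T),\qquad B_J\le\tau\ (J^*\in\mathcal T),\qquad\tau\le A_J\ (J\in\mathcal T),\qquad\tau\le B_J\ (J^*\notin\mathcal T).
\]
Define $g_J=A_J(d_0)-\tau$ if $J\in\mathcal T$, $g^+_J=\tau-B_J(d_0)$ if $J^*\in\mathcal T$, and $g_J=0$, respectively $g^+_J=0$, otherwise. Put
\[
\eta_{(J,0)}=\eta'_J+g_J,\qquad\eta_{(J,1)}=\eta'_J+\lambda-1-g^+_J .
\]
Then $0\le g_J,g_J^+\le\lambda-1$: the lower bounds hold by the choice of $\tau$, and the upper bounds follow from $B_{J_\bullet^*}\le\tau\le A_{J_\bullet}$ and \eqref{eq:F1}. For subsets that are not truncated, $\varphi_{(J,0)}=A_J$ and $\varphi_{(J,1)}=B_J$ on all of $\mathcal D$. For truncated subsets $\varphi=\tau$ at $d_0$; since $\chi$ is constant on them, Lemma~\ref{lem:fact}(ii) shows that they have a common value $\tau(d)$ at every $d\in\mathcal D$.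

At $d_0$ the values $\varphi_S$, in increasing order of $S$, are the $A_J$ with $J\notin\mathcal T$, then $\tau$ repeated $2|\mathcal T|$ times, then the $B_J$ with $J^*\notin\mathcal T$. This sequence is nondecreasing (by \eqref{eq:AB} if $\mathcal T=\emptyset$), and Lemma~\ref{lem:fact}(iii) gives (P1).

\medskip\noindent\emph{Step 4: (P5), (P2), (P3).} For all $J$ and $d\in\mathcal D$,
\begin{equation}\label{eq:max}
\varphi_{(J^*,1)}(d)-\varphi_{(J,0)}(d)=\max\bigl(0,B_{J^*}(d)-A_J(d)\bigr).
\end{equation}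
Indeed, for $J\in\mathcal T$ both subsets are truncated and both sides are $0$ by \eqref{eq:T}; for $J\notin\mathcal T$ neither is truncated and $B_{J^*}\ge A_J$. By (P5) at stage $t-1$,
\[
B_{J^*}(d)-A_J(d)=G^{(t-1)}_J+2^{i_t}-\lambda_t+\nu(Z'+\chi'_{J^*}),\qquad Z'+\chi'_{J^*}=\lceil(d+b_{J^*})/2^{i_t}\rceil .
\]
So \eqref{eq:max} is the first part of \eqref{eq:G}, and the second part is the antisymmetry of $\varphi_{S^c}-\varphi_S$. This proves (P5).

For (P2) let $Z=Z(d)$ be odd. By \eqref{eq:max} with $J=\emptyset$ and \eqref{eq:BA}, $\varphi_{[t]}-\varphi_\emptyset\le\max(0,b_{[t-1]}+q'-\lambda+\nu_0+\nu_1)$. Since $b_{[t]}=b_{[t-1]}+q'$, it suffices to show $\nu_0+\nu_1\le\lambda$. One of $\nu_0,\nu_1$ is $0$. If $\theta$ exists, then $Z'+\theta=\Lambda Z$, so $\nu_\theta=\lambda\ge1$ and the other valuation is $0$. If $\theta$ does not exist, then $\nu_0,\nu_1<\lambda$.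

For (P3) let $J\subseteq J_1$ and $K=J_1\setminus J$. By (P3) at stage $t-1$, the bounds on $g,g^+$, and \eqref{eq:gamma},
\[
\eta_{(J_1,1)}-\eta_{(J,0)}\le\gamma_{t-1}(K)+\lambda-1=\gamma_t(K\cup\{t\}),
\]
and for $K\neq\emptyset$ we have $\eta_{(J_1,0)}-\eta_{(J,0)}\le\gamma_{t-1}(K)+g_{J_1}\le\gamma_t(K)$ and $\eta_{(J_1,1)}-\eta_{(J,1)}\le\gamma_{t-1}(K)+g^+_J\le\gamma_t(K)$.

\medskip\noindent\emph{Step 5: lower bound in (P4).} Let $\mathcal M=M_t(d,\ell)$ with $\ell$ odd, and let $\sigma_r$ be the sum of the $r$ smallest $\varepsilon_S$. The entry of $\mathcal M$ in column $S$ and row $S_1$ vanishes unless $S\subseteq S_1$, and then by Lemma~\ref{lem:coeff} and (P3) its valuation is at least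
\[
\ell+\gamma_t(S_1\setminus S)+\Phi_S(d+\ell q)-\Phi_{S_1}(d)\ \ge\ \ell+\varphi_S(d+\ell q)-\varphi_{S_1}(d).
\]
Hence every term of an $r\times r$ minor has valuation at least $r\ell$ plus the sum of the $r$ smallest $\varphi_S(d+\ell q)$ minus the sum of the $r$ largest $\varphi_S(d)$. By (P1) this bound is $\sigma_r$. So $\delta_r(\mathcal M)\ge\sigma_r$ by (S3). As $\mathcal M$ is triangular, $\nu(\det\mathcal M)=\sum_S(\ell+\Phi_S(d+\ell q)-\Phi_S(d))=\sigma_{2^t}$, the offsets canceling in the sum.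

\medskip\noindent\emph{Step 6: upper bound in (P4).} Let $r_0=2^{t-1}-|\mathcal T|$. By \eqref{eq:power}, the block of $\mathcal M$ with columns $(J,0)$ and rows $(J_1,1)$ is
\[
2^{-\ell(\Lambda-1)}\Lambda\ell\;\Gamma'(d+q')^{-1}u'^{\,\Lambda\ell-1}\,\Gamma'(d+\ell q)=2^{-\ell(\Lambda-1)}\Lambda\ell\;M_{t-1}(d+q',\Lambda\ell-1).
\]
Here $\nu(\Lambda\ell)=\lambda$ because $\ell$ is odd; this is the only use of that hypothesis, and it is inherited, as $\Lambda\ell\pm1$ is odd and positive. By (P4) at stage $t-1$ the exponents of the block are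
\[
\lambda-\ell(\Lambda-1)+(\Lambda\ell-1)+\varphi'_J(d+\ell q)-\varphi'_{J^*}(d+q')=\ell+A_J(d+\ell q)-B_{J^*}(d),
\]
nondecreasing in $b_J$. For the $r_0$ smallest $J$, those not in $\mathcal T$, this equals $\varepsilon_{(J,0)}$, and these $(J,0)$ are the $r_0$ smallest subsets of $[t]$. By (S3), $\delta_r(\mathcal M)\le\sigma_r$ for $r\le r_0$.

The block has size $2^{t-1}$ and cannot see the largest exponents. These are the smallest exponents of $\mathcal M^{-1}=\Gamma_t(d+\ell q)^{-1}u_t^{-\ell}\Gamma_t(d)$, up to sign. By \eqref{eq:power} for $-\ell$, the same block of $\mathcal M^{-1}$ is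
\[
-2^{\ell(\Lambda-1)}\Lambda\ell\;\Gamma'(d+\ell q+q')^{-1}u'^{\,-\Lambda\ell-1}\,\Gamma'(d)=-2^{\ell(\Lambda-1)}\Lambda\ell\;M_{t-1}(d,\Lambda\ell+1)^{-1}.
\]
By (P4) at stage $t-1$ and (S4) its exponents are
\[
\lambda+\ell(\Lambda-1)-(\Lambda\ell+1)-\varphi'_J(d+\ell q+q')+\varphi'_{J^*}(d)=-\ell-B_J(d+\ell q)+A_{J^*}(d),
\]
nonincreasing in $b_J$. For the $r_0$ largest $J$, those with $J^*\notin\mathcal T$, this equals $-\varepsilon_{(J,1)}$; these are the $r_0$ smallest exponents of the block, and these $(J,1)$ are the $r_0$ largest subsets of $[t]$. So for $r\le r_0$, $\delta_r(\mathcal M^{-1})\le-(\sigma_{2^t}-\sigma_{2^t-r})$, and (S4) gives $\delta_{2^t-r}(\mathcal M)\le\sigma_{2^t-r}$.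

\medskip\noindent\emph{Step 7: the middle exponents.} We now have $\delta_r(\mathcal M)=\sigma_r$ for $r\le r_0$ and for $r\ge2^t-r_0$, so the $r_0$ smallest and the $r_0$ largest exponents are the predicted ones. If $\mathcal T=\emptyset$ we are done. Otherwise the remaining $2|\mathcal T|$ predicted exponents belong to the truncated subsets and are all equal to $\varepsilon^*=\ell+\tau(d+\ell q)-\tau(d)$. The actual exponents in these positions are nondecreasing and have the sum $2|\mathcal T|\varepsilon^*$. The first of them is $\delta_{r_0+1}-\delta_{r_0}\ge\sigma_{r_0+1}-\sigma_{r_0}=\varepsilon^*$. Hence all are equal to $\varepsilon^*$, and (P4) is proved.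
\end{proof}

\section{Arbitrary shifts and the main theorems}\label{sec:proofs}

The Laplacian itself has shift $0$, where the factorials of Section~\ref{sec:elim} are not defined. But any integer $c$ is the $2$-adic limit of the positive integers $c+2^h$, and by (S2) the multiplicity of a given finite exponent does not change under a $2$-adically small change of the matrix.

\begin{lemma}\label{lem:limit}
Fix $m\ge1$, $J\subseteq[s]$ and $d\in\mathbf Z$. There are integers $\alpha$ and $\alpha'\ge0$ with $e_J(m;d+2^h)=\alpha+\alpha'h$ for all large $h$. So $\lim_{h\to\infty}e_J(m;d+2^h)$ exists in $\mathbf Z\cup\{\infty\}$, and it is at least $k+1$. If $d\ge1$, then $e_J(m;d)\geq k+1$ and the limit equals $e_J(m;d)$.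
\end{lemma}

\begin{proof}
For integers $z$ and $i\geq 0$ and large $h$, the number $\nu(\lceil(z+2^h)/2^i\rceil)=\nu(\lceil z/2^i\rceil+2^{h-i})$ equals $\nu(\lceil z/2^i\rceil)$ if $\lceil z/2^i\rceil\ne0$, and $h-i$ otherwise. The maximum of $0$ and an affine function of $h$ is affine for large $h$. By induction on $t$, all $G^{(t)}_J$ and $e_J$ for $d+2^h$ are affine in $h$ for large $h$, with integer coefficients. By \eqref{eq:goal} and Corollary~\ref{cor:even}, $e_J(m;d')\ge k+1$ for every $d'\ge1$. This forces $\alpha'\ge0$ and bounds the limit. If $d\ge1$, no ceiling vanishes, so for large $h$ every valuation in \eqref{eq:G} and \eqref{eq:e} is the same for $d+2^h$ as for $d$.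
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:B} and~\ref{thm:A}]
Fix $n$, $c$ and a finite $e$. The operators $E+2(D+c)$ and $E+2(D+c+2^h)$ are congruent modulo $2^{h+1}$, so by (S2) the exponent $e$ has the same multiplicity in both when $h\ge e$. For $x=c+2^h\ge1$ this multiplicity is given by Theorem~\ref{thm:Bprime}. For each of the finitely many pairs $(m,J)$, Lemma~\ref{lem:limit} shows that for large $h$ the number $e_J(m;\frac{n-m}2+c+2^h)$ is either constant and equal to $e_J(m;\frac{n-m}2+c)$, or larger than $e$ with limit $\infty$. In both cases it equals $e$ if and only if $e_J(m;\frac{n-m}2+c)=e$. This proves Theorem~\ref{thm:B}. Over $\mathbf Z_2$ the cokernel of $L(Q_n)$ is the sum of $\mathbf Z_2$ and the $2$-Sylow subgroup of $K(Q_n)$, so Theorem~\ref{thm:A} is the case $c=0$, $e\ge1$.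
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:zero}]
We evaluate \eqref{eq:G} and \eqref{eq:e} at $2^h$ with $h$ large. If $s=0$, then $e_\emptyset=k+2^k+h-k\to\infty$. Let $s\ge1$. For $J\subseteq[t-1]$ we have $0\le b_{[t-1]\setminus J}<2^{i_t}$, so the ceiling in \eqref{eq:G} is $2^{h-i_t}$ if $J=[t-1]$ and $2^{h-i_t}+1$ otherwise. Its valuation is $h-i_t$, respectively $0$. Hence $G^{(1)}_\emptyset=2^{i_1}-\lambda_1+h-i_1=h+b_{[1]}-i_2$, and each further step adds $2^{i_t}-\lambda_t$, so that $G^{(t)}_\emptyset=h+b_{[t]}-i_{t+1}=-G^{(t)}_{[t]}$ for $1\le t\le s$. For $t\ge2$ this gives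
\[
G^{(t)}_{[t-1]}=\max\bigl(0,-(h+b_{[t-1]}-i_t)+2^{i_t}-\lambda_t+h-i_t\bigr)=\max\bigl(0,2^{i_t}-\lambda_t-b_{[t-1]}\bigr),
\]
and for $\emptyset\ne J\subsetneq[t-1]$ the valuation term is $0$. So $G^{(t)}_J=\bar G^{(t)}_J$ for $\emptyset\ne J\subsetneq[t]$. In \eqref{eq:e} the valuation is $h-k$ for $J=\emptyset$ and $0$ otherwise. Therefore $e_\emptyset=k+2^k+(h-k)-(h+b_{[s]}-k)=k+2^k-b_{[s]}$, $e_{[s]}=k+2^k+h+b_{[s]}-k\to\infty$, and $e_J=k+2^k-\bar G^{(s)}_J$ for the other $J$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]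
Write $n=2N+1+\beta$ with $\beta=[n\text{ even}]$. By Lemma~\ref{lem:limit} every $e_J$ in Theorem~\ref{thm:A} is at least $k+1\ge2$. So $\mu_n(1)=\frac14\sum_ma(n,m)[k>1]2^{k+s}$. The types with $k=1$ are $m=1$ $(s=0)$ and $m=2$ $(s=1)$. Of these only $m=1+\beta$ has the parity of $n$, and $a(n,1+\beta)=2^N$ by \eqref{eq:a}, since only $j=0$ contributes. By Lemma~\ref{lem:paths},
\[
\mu_n(1)=\tfrac14\bigl(2^{2N+1+\beta}-2^N2^{1+\beta}\bigr)=2^\beta2^{N-1}(2^N-1).
\]
For $e=2$ the first term of Theorem~\ref{thm:A} contributes $c_2(n)$, and $e_J=2$ forces $k=1$. For $m=1$ we have $e_\emptyset=3+\nu(\lceil d/2\rceil)\ge3$ for $d\ge1$, and $e_\emptyset=\infty$ for $d=0$. For $m=2$ we have $i_1=0$, $\lambda_1=1$ and $G^{(1)}_\emptyset=\nu(d)$ for $d\ge1$, so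
\[
e_\emptyset=3+\nu(\lceil d/2\rceil)-\nu(d),\qquad e_{\{1\}}=3+\nu(\lceil(d+1)/2\rceil)+\nu(d).
\]
For $d$ odd both are $2+\nu(d+1)\ge3$. For even $d\ge2$ they are $2$ and $2+\nu(d)+\nu(d+2)\ge5$. For $d=0$ they are $2$ and $\infty$ by Proposition~\ref{prop:zero}. So each block of type $2$ contributes one exponent $2$ if $d$ is even and none otherwise. Type $2$ occurs only for even $n$, with $a(n,2)=2^N=2^{(n-2)/2}$, and $d=\frac{n-2}2$ is even exactly when $n\equiv2\pmod4$.
\end{proof}

\begin{thebibliography}{1}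
\bibitem{cubes} \emph{On the critical groups of cubes},
\texttt{http://www.math.umn.edu/\textasciitilde reiner/REU/AnzisPrasad2016.pdf}.
\end{thebibliography}
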